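\title{A group with the group Bergman property but without the semigroup Bergman property}

\begin{abstract}
A group has the group Bergman property if its word length is bounded for every generating set, inverses of generators being allowed as letters. It has the semigroup Bergman property if its word length is bounded for every set that generates it as a semigroup, no inverses being allowed. We construct a group that has the first property and not the second. It is generated as a semigroup by a set $U$ such that every element has the form $gh^{-1}$ with $g,h\in U$, while the inverses of elements of $U$ require arbitrarily long products of elements of $U$; it can be chosen to contain any prescribed group. We also show that the second property implies the first, that the converse holds for groups of finite exponent and for groups that are not the union of a countable chain of proper subgroups, and that this chain condition is not necessary.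
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S$ be a semigroup and let $U\subseteq S$ be a non-empty set that generates $S$ as a semigroup, so that every element of $S$ is a product of finitely many, and at least one, elements of $U$. The \emph{length function} $\ell_U\colon S\to\mathbb N$ is
\[
\ell_U(s)=\min\{n\ge 1 : s=u_1u_2\cdots u_n \text{ for some } u_1,\dots,u_n\in U\}.
\]

\begin{definition}\label{def:BP}
A semigroup $S$ has the \emph{semigroup Bergman property} (semigroup BP) if $\ell_U$ is bounded on $S$ for every set $U$ that generates $S$ as a semigroup. A group has semigroup BP if it does so when regarded as a semigroup. A group $G$ has the \emph{group Bergman property} (group BP) if $\ell_{T\cup T^{-1}}$ is bounded on $G$ for every non-empty set $T$ that generates $G$ as a group.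
\end{definition}

Both properties say that a group is exhausted in boundedly many steps, however it is generated; they differ in whether a step may be taken backwards. A finite group has both. An infinite finitely generated group has neither, because a finite symmetric generating set has only finitely many products of at most $n$ factors. A group $G$ with a homomorphism $\varphi$ onto $(\mathbb Q,+)$ has neither: the symmetric set $\varphi^{-1}([-1,1])$ generates $G$, and a product $g$ of $n$ of its elements has $|\varphi(g)|\le n$. The symmetric group $\operatorname{Sym}(X)$ of a countably infinite set $X$ has group BP \cite{Bergman}, and we shall see in Section~\ref{sec:scales} that it has semigroup BP as well. The following problem is posed in \cite{slides}.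

\begin{quote}
\emph{If a group $G$ has group BP, does $G$ have semigroup BP?}
\end{quote}

To see what is at stake, let $U$ generate $G$ as a semigroup. In a product of elements of $U\cup U^{-1}$, replace each letter $u^{-1}$ by a shortest product of elements of $U$ that equals it. This gives
\begin{equation}\label{eq:substitution}
\sup_{g\in G}\ell_U(g)\;\le\;\sup_{g\in G}\ell_{U\cup U^{-1}}(g)\cdot\sup_{u\in U}\ell_U(u^{-1}).
\end{equation}
Group BP makes the first factor finite. Each number $\ell_U(u^{-1})$ is finite too, so the problem asks whether group BP forces these costs of inverses to be \emph{uniformly} bounded. Since group BP is itself a passage from finiteness at every element to a uniform bound, valid for all generating sets at once, one would guess that it does, and Theorem~\ref{thm:B}(2) below confirms the guess for two classes of groups. In general, however, the answer is no. The counterexample is constructed in ZFC.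

\begin{theorem}\label{thm:A}
There is a group $G$ with group BP and a subset $U\subseteq G$ generating $G$ as a semigroup such that $\ell_U$ is unbounded. Moreover:
\begin{enumerate}
\item[(i)] $G=\{gh^{-1}: g,h\in U\}$, so the length of $G$ with respect to $U\cup U^{-1}$ is at most $2$;
\item[(ii)] for every $n\ge2$ there is $u\in U$ with $\ell_U(u^{-1})\ge n$;
\item[(iii)] $G$ can be chosen to contain any prescribed group $E$ as a subgroup.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] Semigroup BP implies group BP, for every group.
\item[(2)] If $G$ has group BP and is not the union of a countable increasing chain $L_1\subseteq L_2\subseteq\cdots$ of proper subgroups, then $G$ has semigroup BP. The same conclusion holds if $G$ has group BP and finite exponent.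
\item[(3)] The chain condition in {\rm(2)} is sufficient but not necessary: there are groups with semigroup BP that are unions of countable increasing chains of proper subgroups.
\end{enumerate}
\end{theorem}

Section~\ref{sec:scales} proves parts (1) and (2) of Theorem~\ref{thm:B}; they tell us what a counterexample must look like. Section~\ref{sec:model} exhibits the arithmetic behind Theorem~\ref{thm:A} in a vector space over $\mathbb Q$. Sections~\ref{sec:wreath} and~\ref{sec:G} build from it a group $G(\mathbb F,E)$ with group BP for every field $\mathbb F$ and every group $E$. The field $\mathbb Q$ gives Theorem~\ref{thm:A} (Section~\ref{sec:Q}) and the field $\mathbb F_p$ gives Theorem~\ref{thm:B}(3) (Section~\ref{sec:p}).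

\section{Scales}\label{sec:scales}

A length function restricted to a subgroup is usually not the length function of a generating set of that subgroup, and we shall need to restrict. The following notion keeps what survives.

\begin{definition}\label{def:scale}
A \emph{scale} on a group $L$ is a sequence of subsets $A_1\subseteq A_2\subseteq\cdots$ of $L$ such that $\bigcup_kA_k=L$, $A_k^{-1}=A_k$ and $A_kA_l\subseteq A_{k+l}$ for all $k,l$. It is \emph{bounded} if $A_N=L$ for some $N$.
\end{definition}

If $(A_k)$ is a scale on $L$, then $(A_k\cap H)_k$ is a scale on $H$ for each subgroup $H$, and $(A_{kk_0})_k$ is a scale on $L$ for each $k_0\ge1$. Three kinds of scale occur below.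

\begin{itemize}
\item \emph{Ball scales.} Let $T\neq\emptyset$ generate $L$ as a group, and let $A_k$ be the set of products of at most $k$ elements of $T\cup T^{-1}$, including the empty product. If $A_N=L$, then $\ell_{T\cup T^{-1}}\le\max(N,2)$, because $1=tt^{-1}$ for $t\in T$. So $L$ has group BP if and only if all its ball scales are bounded.
\item \emph{Two-sided scales.} Let $U$ generate $L$ as a semigroup, and let
\[
A_k=\{g\in L:\ell_U(g)\le k\text{ and }\ell_U(g^{-1})\le k\}.
\]
This is a scale because $\ell_U(gh)\le\ell_U(g)+\ell_U(h)$ and $(gh)^{-1}=h^{-1}g^{-1}$. It is bounded exactly when $\ell_U$ is, so $L$ has semigroup BP if and only if all its two-sided scales are bounded.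
\item \emph{Chains.} An increasing chain $L_1\subseteq L_2\subseteq\cdots$ of subgroups with union $L$ is a scale, since $L_kL_l=L_{\max(k,l)}$. It is unbounded when all $L_k$ are proper.
\end{itemize}

In a ball scale $A_1$ generates the group. In a two-sided scale $A_k$ contains a generator $u$ only if $\ell_U(u^{-1})\le k$, and nothing prevents each $A_k$ from lying in a proper subgroup. The next lemma shows that this is the only obstacle.

\begin{lemma}\label{lem:scale}
Let $L$ have group BP and let $(A_k)$ be a scale on $L$. If some $A_k$ generates $L$, the scale is bounded. In particular, if $L$ is not the union of a countable increasing chain of proper subgroups, then every scale on $L$ is bounded.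
\end{lemma}

\begin{proof}
Let $\langle A_k\rangle=L$. If $A_k=\emptyset$, then $L$ is trivial and its only element lies in some $A_j$. Otherwise group BP gives $N$ such that every $g\in L$ is a product of $j\le N$ elements of $A_k\cup A_k^{-1}=A_k$, and then $g\in A_{jk}\subseteq A_{Nk}$. For the last statement, the subgroups $\langle A_k\rangle$ form an increasing chain with union $L$, so one of them equals $L$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}, parts (1) and (2)]
(1) If $T\ne\emptyset$ generates $G$ as a group, then $T\cup T^{-1}$ generates $G$ as a semigroup, so $\ell_{T\cup T^{-1}}$ is bounded by semigroup BP.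

(2) Under the chain condition, Lemma~\ref{lem:scale} shows that every two-sided scale on $G$ is bounded. If instead $G$ has finite exponent $e$, that is, $g^e=1$ for all $g\in G$, put $e'=\max(e-1,1)$. Then $u^{-1}=u^{e'}$, so $\ell_U(u^{-1})\le e'$ for every $u$ in a semigroup generating set $U$, and both factors on the right of \eqref{eq:substitution} are finite.
\end{proof}

We use two facts about the symmetric group of a countably infinite set $X$.

\begin{theorem}[\cite{MN}]\label{thm:MN}
$\operatorname{Sym}(X)$ is not the union of a countable chain of proper subgroups.
\end{theorem}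

\begin{theorem}[\cite{Bergman}]\label{thm:Bergman}
$\operatorname{Sym}(X)$ has group BP.
\end{theorem}

With Lemma~\ref{lem:scale} they give the only property of $\operatorname{Sym}(X)$ that we need, which includes semigroup BP.

\begin{corollary}\label{cor:Sym}
Every scale on $\operatorname{Sym}(X)$ is bounded.
\end{corollary}

A counterexample to the problem must therefore have infinite exponent and be the union of a chain $H_1\subseteq H_2\subseteq\cdots$ of proper subgroups. Such a chain works against group BP, which demands one bound for all $H_n$. The available lever is that a generating set contains an element outside each $H_n$. We shall arrange that, when inverses are allowed, any single element outside $H_n$ yields all of $H_n$ at a cost independent of $n$, and that for one particular $U$ there are generators outside $H_n$ whose inverses cost more than $n$.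

\section{A vector space in which negatives are expensive}\label{sec:model}

Let $\mathbb F$ be a field and let $W$ be the $\mathbb F$-vector space with basis $e_1,e_2,\dots$. Put $W_0=0$ and $W_n=\langle e_1,\dots,e_n\rangle$. The \emph{level} of $v\in W$ is the least $r$ with $v\in W_r$; if $r\ge1$, the coefficient of $e_r$ in $v$ is nonzero and is called the \emph{leading coefficient} of $v$.

\subsection{The set $\Omega$}

Let $\mathbb F=\mathbb Q$. We look for a semigroup generating set of $(W,+)$ with the features (i) and (ii) of Theorem~\ref{thm:A}. The positive rationals do not generate $\mathbb Q$ as a semigroup: no negative number is reached at any cost. To make negatives reachable but expensive, read the rationals modulo $1$ and allow only short steps forward. For $n\ge1$ let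
\[
S_n=\{s\in\mathbb Q: 0<s-\lfloor s\rfloor<1/n\}.
\]
A sum of elements of $S_n$ can vanish only if the fractional parts go once around the circle $\mathbb Q/\mathbb Z$, which takes more than $n$ steps. To make the cost unbounded we use $S_n$ at level $n$. The set $\bigcup_nS_ne_n$ is too thin, since $e_1+\dots+e_n$ needs at least $n$ terms even when subtraction is allowed. We therefore restrict only the leading coefficient:
\[
\Omega=\{0\}\cup\bigcup_{n\ge1}\{se_n+w: s\in S_n,\ w\in W_{n-1}\}.
\]
Since $0\notin S_n$, a vector of level $n\ge1$ lies in $\Omega$ if and only if its leading coefficient lies in $S_n$.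

\begin{example}\label{ex:level3}
With subtraction, every $w\in W_3$ costs two elements of $\Omega$, borrowed from level $4$:
\[
w=\bigl(\tfrac15e_4+w\bigr)-\tfrac15e_4 .
\]
Without subtraction, take $v=\tfrac14e_3\in\Omega$. Then $-v=\tfrac14e_3+\tfrac14e_3+(\tfrac14-1)e_3$ is a sum of three elements of $\Omega$. Two do not suffice. Suppose $v+v_1+v_2=0$ with $v_1,v_2\in\Omega$, and let $r\ge3$ be the largest level among the three terms. The terms of level $r$ have leading coefficients with fractional parts in $(0,1/r)$. There are at most three of them, so these fractional parts add up to a number in $(0,1)$, and the coefficient of $e_r$ in the sum is not an integer, let alone $0$. Borrowing from a higher level does not help here, since what is borrowed at level $r$ can only be returned by going around the circle in steps shorter than $1/r$.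
\end{example}

\begin{lemma}\label{lem:Omega}
Let $\mathbb F=\mathbb Q$.
\begin{enumerate}
\item[(a)] If $w\in W_n$ and $s\in S_{n+1}$, then $se_{n+1}+w$ and $se_{n+1}$ lie in $\Omega$, and their difference is $w$.
\item[(b)] For $n\ge1$, every element of $W_n$ is a sum of $n+1$ elements of $\Omega\cap W_n$.
\item[(c)] If $v_1+\dots+v_j=0$ with all $v_i\in\Omega$, and some $v_i$ has level at least $n\ge1$, then $j>n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) holds by the definition of $\Omega$.

(b) Let $v=ae_n+w$ with $a\in\mathbb Q$, possibly $a=0$, and $w\in W_{n-1}$. Choose $\theta\in(0,1]$ with $a-\theta\in\mathbb Z$, and put $s=\theta/(n+1)$ and $s'=s+(a-\theta)$. Then $0<s\le 1/(n+1)<1/n\le1$, so $s$ and $s'$ both have fractional part $s$ and lie in $S_n$. Since $ns+s'=\theta+(a-\theta)=a$, the vector $v$ is the sum of $n$ copies of $se_n$ and of $s'e_n+w$.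

(c) Let $r\ge n$ be the largest level of a term $v_i$, and let $j'\ge 1$ be the number of terms of level $r$. The coefficient of $e_r$ in $v_1+\dots+v_j$ is the sum of the leading coefficients of these $j'$ terms, and it is $0$. Hence the sum $\Theta$ of their fractional parts is an integer. As $0<\Theta<j'/r$, we get $1\le\Theta<j'/r$, and so $j\ge j'>r\ge n$.
\end{proof}

Thus $\Omega$ generates $W$ as a semigroup and $W=\Omega-\Omega$, while for $v\in\Omega$ of level $n$ a relation $-v=v_1+\dots+v_j$ with $v_i\in\Omega$ forces $j+1>n$. What is missing is group BP, since $W$ maps onto $\mathbb Q$.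

\subsection{The unitriangular group}

Let $\mathbb F$ again be arbitrary. To let one vector produce many others cheaply, we adjoin symmetries, and for $\mathbb F=\mathbb Q$ they must preserve $\Omega$. Let $D$ be the set of linear maps $d\colon W\to W$ with $de_n\in e_n+W_{n-1}$ for all $n\ge1$. Such a $d$ maps each $W_n$ into itself by a unitriangular matrix. Products and inverses of unitriangular matrices are unitriangular, so $D$ is a group of automorphisms of $W$ preserving every $W_n$. For $s\in\mathbb F$ and $w\in W_{n-1}$,
\begin{equation}\label{eq:leading}
d(se_n+w)=se_n+\bigl(s(de_n-e_n)+dw\bigr),\qquad s(de_n-e_n)+dw\in W_{n-1},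
\end{equation}
so $D$ preserves levels and leading coefficients. In particular, \emph{$\Omega$ is $D$-invariant} when $\mathbb F=\mathbb Q$. This is why the diagonal entries are $1$: a set invariant under all triangular maps is invariant under $v\mapsto -v$, and then negatives are free.

Below the leading term, $D$ can do anything. For instance, if $v=ae_2+be_1$ with $a\neq0$ and $d$ sends $e_2$ to $e_2+te_1$ and fixes the other $e_i$, then $dv-v=ate_1$ runs through $W_1$ as $t$ runs through $\mathbb F$.

\begin{lemma}\label{lem:D}
If $v\in W$ has level $r\ge1$ and $z\in W_{r-1}$, there is $d\in D$ with $dv-v=z$.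
\end{lemma}

\begin{proof}
Write $v=ae_r+w$ with $a\ne0$ and $w\in W_{r-1}$. Define $de_r=e_r+a^{-1}z$ and $de_i=e_i$ for $i\ne r$. Then $d\in D$ because $z\in W_{r-1}$, and $dv=ae_r+z+w=v+z$.
\end{proof}

Recall that if a group $K$ acts on a group $N$ by automorphisms, the semidirect product $N\rtimes K$ contains $N$ and $K$ as subgroups, each of its elements is uniquely a product $m\kappa$ with $m\in N$ and $\kappa\in K$, and $\kappa m\kappa^{-1}=\kappa(m)$. In $W\rtimes D$, Lemma~\ref{lem:D} says that every element of $W_{r-1}$ is a commutator $dvd^{-1}v^{-1}$ with one fixed $v$ of level $r$. This is the lever we wanted, provided the elements of $D$ have bounded cost. They need not: sending $d$ to the coefficient of $e_1$ in $de_2$ is a homomorphism of $D$ onto $(\mathbb F,+)$, so for $\mathbb F=\mathbb Q$ the group $W\rtimes D$ does not have group BP. The next section embeds $D$ in a group on which every scale is bounded.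

\section{Scales on unrestricted wreath products}\label{sec:wreath}

From now on $X$ is a countably infinite set. For a group $\Gamma$, let $\Gamma^X$ be the group of all functions $X\to\Gamma$ under pointwise multiplication, and let $\operatorname{Sym}(X)$ act on it by permuting the argument, so that in $\Gamma^X\rtimes\operatorname{Sym}(X)$
\[
(\sigma\delta\sigma^{-1})(x)=\delta(\sigma^{-1}x)\qquad(\delta\in\Gamma^X,\ \sigma\in\operatorname{Sym}(X),\ x\in X).
\]
A function is \emph{supported on} $Y\subseteq X$ if it takes the neutral value outside $Y$.

\begin{lemma}\label{lem:wreath}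
For every group $\Gamma$, every scale on $K=\Gamma^X\rtimes\operatorname{Sym}(X)$ is bounded.
\end{lemma}

\begin{proof}
Let $(A_k)$ be a scale on $K$. By Corollary~\ref{cor:Sym}, applied to the scale $(A_k\cap\operatorname{Sym}(X))$, there is $a$ with $\operatorname{Sym}(X)\subseteq A_a$. It remains to bound $\Gamma^X$. Nothing is known about $\Gamma$, so the bound has to come from the fact that $\Gamma^X$ contains \emph{all} functions.

\emph{Step 1: there are $b$ and an infinite set $Y\subseteq X$ such that every function $Y\to\Gamma$ is the restriction of an element of $A_b\cap\Gamma^X$.} Partition $X=\bigsqcup_{i\ge1}X_i$ into infinite sets. Suppose that for each $i$ some function $g_i\colon X_i\to\Gamma$ is not the restriction of an element of $A_i\cap\Gamma^X$. The function $g\in\Gamma^X$ that agrees with $g_i$ on $X_i$ for all $i$ lies in some $A_j$ and restricts to $g_j$ on $X_j$, a contradiction. So for some $b$ the set $Y=X_b$ has the required property.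

\emph{Step 2: there is an infinite set $Y_0$ with infinite complement such that every function supported on $Y_0$ lies in $A_{2a+2b}$.} Step~1 prescribes values on $Y$ but gives no control outside $Y$. A commutator with a permutation that fixes $X\setminus Y$ pointwise erases the uncontrolled values, and we choose the values on $Y$ so that the desired function remains. Write $Y=\bigsqcup_{i\in\mathbb Z}Y_i$ with all $Y_i$ infinite. Choosing bijections $Y_i\to Y_{i+1}$, we obtain $\sigma\in\operatorname{Sym}(X)$ that fixes $X\setminus Y$ pointwise and satisfies $\sigma(Y_i)=Y_{i+1}$ for all $i$. Given $h\colon Y_0\to\Gamma$, define $f\colon Y\to\Gamma$ by $f(\sigma^iy)=h(y)$ for $y\in Y_0$ and $i\ge0$, and $f=1$ on $Y_i$ for $i<0$. Choose $\phi\in A_b\cap\Gamma^X$ with $\phi|_Y=f$. Then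
\[
(\phi\,\sigma\phi^{-1}\sigma^{-1})(x)=\phi(x)\,\phi(\sigma^{-1}x)^{-1}.
\]
Identifying each $Y_i$ with $Y_0$ by $\sigma^{i}$, and writing $*$ for the uncontrolled values, we have
\[
\begin{array}{c|ccccccc}
 & X\setminus Y & \cdots & Y_{-1} & Y_0 & Y_1 & Y_2 & \cdots\\ \hline
\phi(x) & * & \cdots & 1 & h & h & h & \cdots\\
\phi(\sigma^{-1}x) & * & \cdots & 1 & 1 & h & h & \cdots\\
\phi(x)\phi(\sigma^{-1}x)^{-1} & 1 & \cdots & 1 & h & 1 & 1 & \cdots
\end{array}
\]
where the first two rows agree on $X\setminus Y$ because $\sigma^{-1}x=x$ there. So the function supported on $Y_0$ that extends $h$ equals $\phi\sigma\phi^{-1}\sigma^{-1}\in A_bA_aA_bA_a\subseteq A_{2a+2b}$.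

\emph{Step 3: conclusion.} The sets $Y_0$ and $X\setminus Y_0$ are countably infinite, so some $\tau\in\operatorname{Sym}(X)$ exchanges them. Let $\delta\in\Gamma^X$ and write $\delta=\delta_0\delta_1$ with $\delta_0$ supported on $Y_0$ and $\delta_1$ supported on $X\setminus Y_0$. Then $\delta_1'=\tau^{-1}\delta_1\tau$ is supported on $Y_0$, and $\delta=\delta_0\cdot\tau\delta_1'\tau^{-1}$ lies in $A_{(2a+2b)+(a+2a+2b+a)}=A_{6a+4b}$. Hence $K=\Gamma^X\operatorname{Sym}(X)\subseteq A_{7a+4b}$.
\end{proof}

\begin{remark}
The lemma fails if $X$ is finite or if only finitely supported functions are allowed. For $\Gamma=\mathbb Q$, the sum $\sum_x\delta(x)$ is then defined and invariant under $\operatorname{Sym}(X)$, so $\delta\sigma\mapsto\sum_x\delta(x)$ is a homomorphism onto $\mathbb Q$.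
\end{remark}

\section{The groups $G(\mathbb F,E)$}\label{sec:G}

Let $\mathbb F$ be a field, with $W$, $W_n$ and $D$ as in Section~\ref{sec:model}, and let $E$ be any group. The group $E$ serves only for Theorem~\ref{thm:A}(iii), and $E=1$ suffices for the problem itself. Let $\Gamma=D\times E$ act on $W$ through $D$, and put $K=\Gamma^X\rtimes\operatorname{Sym}(X)$. Then $K$ acts on the additive group $W^X$ by
\[
(\delta q)(x)=\delta(x)q(x),\qquad(\sigma q)(x)=q(\sigma^{-1}x)\qquad(\delta\in\Gamma^X,\ \sigma\in\operatorname{Sym}(X)).
\]
These two actions combine to an action of $K$ because $\bigl(\sigma(\delta(\sigma^{-1}q))\bigr)(x)=\delta(\sigma^{-1}x)q(x)$, which is the action of $\sigma\delta\sigma^{-1}$.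

The whole of $W^X$ is too large for our purpose: $W^X\rtimes K$ is the wreath product $(W\rtimes\Gamma)^X\rtimes\operatorname{Sym}(X)$, which has semigroup BP by Lemma~\ref{lem:wreath}. To retain a chain of proper subgroups we keep only the functions of bounded level,
\[
B=\bigcup_{n}W_n^X\subseteq W^X .
\]
A function in $B\setminus W_n^X$ may exceed level $n$ at a single point, whereas we want to apply Lemma~\ref{lem:D} at infinitely many points at once. So we ignore finite sets. Let $B_{\mathrm{fin}}\subseteq B$ be the subgroup of finitely supported functions. The action of $K$ preserves $B_{\mathrm{fin}}$ and every $W_n^X$. Put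
\[
M=B/B_{\mathrm{fin}},\qquad M_n=(W_n^X+B_{\mathrm{fin}})/B_{\mathrm{fin}},\qquad G(\mathbb F,E)=M\rtimes K,\qquad H_n=M_nK,
\]
and write $\bar q\in M$ for the class of $q\in B$. We write $M$ additively as a $K$-module and multiplicatively as a subgroup of $G=G(\mathbb F,E)$; thus $mm'=m+m'$, $m^{-1}=-m$ and $\kappa m\kappa^{-1}=\kappa(m)$. By definition,
\begin{equation}\label{eq:Mn}
\bar q\in M_n\iff q(x)\in W_n\text{ for all but finitely many }x\in X.
\end{equation}
The $M_n$ are $K$-invariant subgroups of $M$, increasing with union $M$, and by \eqref{eq:Mn} the class of the constant function with value $e_{n+1}$ lies in $M_{n+1}\setminus M_n$. So each $H_n$ is a subgroup. By uniqueness of the form $m\kappa$, we have $m\kappa\in H_n$ if and only if $m\in M_n$. Therefore $H_0\subset H_1\subset\cdots$ is a strictly increasing chain of proper subgroups with union $G$. Finally, sending $\epsilon\in E$ to the constant function with value $(1,\epsilon)\in\Gamma$ embeds $E$ in $K\le G$.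

The chain $(H_k)_{k\ge1}$ is an unbounded scale on $G$, so Lemma~\ref{lem:wreath} does not extend to $G$ without a hypothesis. The hypothesis below excludes this example.

\begin{proposition}\label{prop:G}
Let $(A_k)$ be a scale on $G(\mathbb F,E)$ such that $A_1\not\subseteq H_n$ for every $n$. Then $(A_k)$ is bounded.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:wreath}, applied to the scale $(A_k\cap K)$, there is $c$ with $K\subseteq A_c$. Fix $n\ge1$. We show that $M_n\subseteq A_{10c+4}$.

Choose $t=m\kappa\in A_1\setminus H_n$ with $m\in M$ and $\kappa\in K$. Then $m=t\kappa^{-1}\in A_{c+1}$ and $m\notin M_n$. Let $r$ be minimal with $m\in M_r$, so that $r\ge n+1$, and write $m=\bar q$ with $q\in W_r^X$. Since $m\notin M_{r-1}$, by \eqref{eq:Mn} there are infinitely many $x$ at which $q(x)$ has level exactly $r$. Choose an infinite set $Y$ of such points with $X\setminus Y$ infinite.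

Let $z\in W_{r-1}^X$ be supported on $Y$. For $x\in Y$, Lemma~\ref{lem:D} gives $\delta(x)\in D\le\Gamma$ with $\delta(x)q(x)-q(x)=z(x)$; for $x\notin Y$ put $\delta(x)=1$. Then $\delta\in\Gamma^X\le K$ and $\delta q-q=z$, so
\begin{equation}\label{eq:commutator}
\bar z=\delta(m)-m=\delta\,m\,\delta^{-1}m^{-1}\in A_cA_{c+1}A_cA_{c+1}\subseteq A_{4c+2}.
\end{equation}

A permutation carries this from $Y$ to its complement. Let $\tau\in\operatorname{Sym}(X)$ exchange $Y$ and $X\setminus Y$. Given $q'\in W_{r-1}^X$, write $q'=z+z_1$ with $z,z_1\in W_{r-1}^X$ supported on $Y$ and on $X\setminus Y$ respectively. Then $z'=\tau^{-1}z_1\in W_{r-1}^X$ is supported on $Y$, and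
\[
\overline{q'}=\bar z+\tau(\overline{z'})=\bar z\cdot\tau\,\overline{z'}\,\tau^{-1}\in A_{(4c+2)+(c+4c+2+c)}=A_{10c+4}.
\]
Hence $M_n\subseteq M_{r-1}\subseteq A_{10c+4}$. As $c$ does not depend on $n$, we get $M\subseteq A_{10c+4}$ and $G=MK\subseteq A_{11c+4}$.
\end{proof}

\begin{remark}
The analogous statement for $B\rtimes K$ and the subgroups $W_n^XK$ is false: the chain $A_k=(W_{k-1}^X+B_{\mathrm{fin}})K$ is an unbounded scale, and $A_1=B_{\mathrm{fin}}K$ is contained in no $W_n^XK$.
\end{remark}

\begin{corollary}\label{cor:groupBP}
$G(\mathbb F,E)$ has group BP for every field $\mathbb F$ and every group $E$.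
\end{corollary}

\begin{proof}
Let $(A_k)$ be the ball scale of a generating set $T$. No proper subgroup $H_n$ contains $T$, and $T\subseteq A_1$. So $A_1\not\subseteq H_n$ for every $n$, and Proposition~\ref{prop:G} applies.
\end{proof}

Now let $U$ generate $G$ as a semigroup. Lemma~\ref{lem:wreath} applies to the two-sided scale restricted to $K$, so elements of $K$ have bounded cost, and $U$ contains an element $m\kappa$ outside each $H_n$. The only factor in \eqref{eq:commutator} whose cost is then in doubt is $m^{-1}=-m$. Whether $G$ has semigroup BP thus turns on the cost of negatives in $M$, and here the field matters.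

\section{The rational field: proof of Theorem~\ref{thm:A}}\label{sec:Q}

Let $G=G(\mathbb Q,E)$. It has group BP by Corollary~\ref{cor:groupBP} and contains $E$, which is (iii). We transfer $\Omega$ from $W$ to $G$. Let
\[
P=\{\bar q: q\in B,\ q(x)\in\Omega\text{ for all }x\in X\}\subseteq M,\qquad U=PK=\{p\kappa:p\in P,\ \kappa\in K\}.
\]
Since $\Omega$ is $D$-invariant, $\Gamma^X$ and $\operatorname{Sym}(X)$ map $\Omega$-valued functions to $\Omega$-valued functions, so $P$ is $K$-invariant. This invariance reduces lengths in $G$ to lengths in $M$.

\begin{lemma}\label{lem:reduce}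
Let $m\in M$, $\kappa\in K$ and $j\ge1$. Then $m\kappa$ is a product of $j$ elements of $U$ if and only if $m$ is a sum of $j$ elements of $P$.
\end{lemma}

\begin{proof}
If $m=p_1+\dots+p_j$ with $p_i\in P$, then $m\kappa=p_1\cdots p_{j-1}(p_j\kappa)$, and each factor lies in $U$. Conversely, moving the elements of $K$ to the right by means of $\kappa'p=\kappa'(p)\kappa'$ gives
\[
(p_1\kappa_1)\cdots(p_j\kappa_j)=\bigl(p_1+\kappa_1(p_2)+\kappa_1\kappa_2(p_3)+\dots+\kappa_1\cdots\kappa_{j-1}(p_j)\bigr)\,\kappa_1\cdots\kappa_j .
\]
If this equals $m\kappa$, then $m$ is the sum in parentheses, whose $j$ terms lie in $P$.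
\end{proof}

The three parts of Lemma~\ref{lem:Omega}, applied pointwise, now give the three remaining claims.

\emph{$U$ generates $G$ as a semigroup.} Let $m\kappa\in H_n$ with $n\ge1$, and write $m=\bar q$ with $q\in W_n^X$. By Lemma~\ref{lem:Omega}(b), for each $x$ there are $q_1(x),\dots,q_{n+1}(x)\in\Omega\cap W_n$ with sum $q(x)$. The functions $q_i$ lie in $W_n^X\subseteq B$; here it matters that the number of summands and their levels are bounded independently of $x$. So $m$ is a sum of $n+1$ elements of $P$, and by Lemma~\ref{lem:reduce} every element of $H_n$ is a product of $n+1$ elements of $U$. The $H_n$ cover $G$.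

\emph{Proof of (ii).} Let $n\ge2$ and let $u$ be the class of the constant function with value $\frac1{n+1}e_n$. As $0<\frac1{n+1}<\frac1n$, this value lies in $\Omega$, so $u\in P\subseteq U$. Let $j=\ell_U(u^{-1})$. By Lemma~\ref{lem:reduce}, $-u=\bar q_1+\dots+\bar q_j$ with $\Omega$-valued functions $q_i\in B$. The function $x\mapsto\frac1{n+1}e_n+q_1(x)+\dots+q_j(x)$ is then finitely supported, so it vanishes at some $x\in X$. At this point we have $j+1$ elements of $\Omega$ with sum $0$, one of which has level $n$. Lemma~\ref{lem:Omega}(c) gives $j+1>n$, that is, $\ell_U(u^{-1})\ge n$. In particular $\ell_U$ is unbounded, and $G$ does not have semigroup BP.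

\emph{Proof of (i).} Let $m\kappa\in G$ with $m=\bar q$ and $q\in W_n^X$, and fix $s\in S_{n+1}$. By Lemma~\ref{lem:Omega}(a), the functions $x\mapsto se_{n+1}+q(x)$ and $x\mapsto se_{n+1}$ in $W_{n+1}^X$ represent elements $p,p'\in P$ with $m=p-p'$. Hence
\[
m\kappa=p\,p'^{-1}\kappa=p\,(\kappa^{-1}p')^{-1},
\]
where $p\in U$ and $\kappa^{-1}p'=\kappa^{-1}(p')\,\kappa^{-1}\in PK=U$. This completes the proof of Theorem~\ref{thm:A}. \qed

\begin{remark}
By Lemma~\ref{lem:scale}, each set $A_k$ of the two-sided scale of $U$ lies in a proper subgroup. In fact $A_k\subseteq H_{2k-1}$. Let $g=m\kappa\in A_k$ with $m\ne0$, and let $r\ge1$ be minimal with $m\in M_r$. Since $g^{-1}=\kappa^{-1}(-m)\,\kappa^{-1}$ and $P$ is $K$-invariant, Lemma~\ref{lem:reduce} writes each of $m$ and $-m$ as a sum of at most $k$ elements of $P$. Add the two expressions and evaluate representatives at a point, outside a finite exceptional set, where a representative of $m$ has level $r$. One of the terms expressing $m$ has level at least $r$ there, so Lemma~\ref{lem:Omega}(c) gives $2k>r$.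
\end{remark}

\section{Prime fields: proof of Theorem~\ref{thm:B}(3)}\label{sec:p}

Let $p$ be a prime and $G=G(\mathbb F_p,E)$ with $E$ arbitrary. This group is the union of the strictly increasing chain of proper subgroups $H_n$. We show that it has semigroup BP. Now $pM=0$, so a negative in $M$ costs at most $p-1$ times as much as the element itself, at every level.

Let $U$ generate $G$ as a semigroup and let $(A_k)$ be its two-sided scale. By Lemma~\ref{lem:wreath}, applied to $(A_k\cap K)$, there is $c$ with $K\subseteq A_c$; thus $\ell_U\le c$ on $K$. Put $k_0=p(c+1)$ and fix $n$. Since $H_n$ is a proper subgroup, there is $u=m\kappa\in U\setminus H_n$ with $m\in M$ and $\kappa\in K$, and then $m\notin H_n$. From $m=u\kappa^{-1}$ we get $\ell_U(m)\le c+1$, and from $m^{-1}=m^{p-1}$ we get $\ell_U(m^{-1})\le(p-1)(c+1)$. Hence $m\in A_{k_0}\setminus H_n$, where $k_0$ does not depend on $n$. So the scale $A'_k=A_{kk_0}$ satisfies $A'_1\not\subseteq H_n$ for every $n$. By Proposition~\ref{prop:G}, $G=A'_N$ for some $N$, and $\ell_U\le Nk_0$. \qed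

\medskip

The group $G(\mathbb F_p,E)$ contains $\operatorname{Sym}(X)$, which has elements of infinite order. So it has semigroup BP although it satisfies neither of the two sufficient conditions in Theorem~\ref{thm:B}(2).

\begin{thebibliography}{9}

\bibitem{Bergman}
G. M. Bergman, \emph{Generating infinite symmetric groups}, Bull. London Math. Soc. 38 (2006) 429--440.

\bibitem{MN}
H. D. Macpherson, P. M. Neumann, \emph{Subgroups of infinite symmetric groups}, J. London Math. Soc. (2) 42 (1990) 64--84.

\bibitem{slides}
\emph{Sierpi\'nski rank of groups and semigroups},
\texttt{http://www.dmi.uns.ac.rs/nsac2013/slides/mitchell.pdf}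

\end{thebibliography}
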